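\title{Universal Taylor series on the complement of a continuum and a polar set}

\begin{abstract}
Let $\Omega$ be the complement in the plane of a closed disc $\bar D(\xi,r)$ and a point $\xi_0$, and let $0\in\Omega$. We show that some holomorphic function on $\Omega$ has a universal Taylor series about $0$ whenever $\sqrt{|\xi|^2-r^2}\le|\xi_0|<|\xi|+r$. Together with the known cases, this shows that such a function exists if and only if $|\xi_0|\ge\sqrt{|\xi|^2-r^2}$. More generally, let $\Omega$ be the complement of a continuum $K_0$ that does not separate the plane and a polar set $E$, with $K_0\cup E$ compact. Then universal Taylor series about $0$ exist if and only if $G(\cdot,\infty)\ge G(\cdot,0)$ on $E$, where $G$ is the Green function of the complement of $K_0$ in the sphere, and in that case they are generic.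
\end{abstract}

\section{Introduction}\label{sec:intro}

Write $D(\zeta,r)=\{z:|z-\zeta|<r\}$, $\bar D(\zeta,r)$ for its closure, $\widehat{\mathbb C}$ for the Riemann sphere and $H(\Omega)$ for the space of holomorphic functions on an open set $\Omega$, with the topology of locally uniform convergence. For a domain $\Omega\subset\mathbb C$, a function $f\in H(\Omega)$ and a point $\zeta\in\Omega$, let
\[
S_N(f,\zeta)(z)=\sum_{n=0}^N\frac{f^{(n)}(\zeta)}{n!}(z-\zeta)^n .
\]
We say that $f$ has a \emph{universal Taylor series about $\zeta$}, and write $f\in\mathcal U(\Omega,\zeta)$, if for every compact set $K\subset\mathbb C\setminus\Omega$ with $\mathbb C\setminus K$ connected and every polynomial $g$ there are integers $N_1<N_2<\cdots$ such that $S_{N_k}(f,\zeta)\to g$ uniformly on $K$. In this paper $\zeta=0$, and we write $S_Nf=S_N(f,0)$.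

Outside the closed disc of convergence the full sequence $(S_Nf)$ converges nowhere, but its subsequences may converge, and universality asks for the extreme behavior: off $\Omega$, the subsequences approach everything. When $K=\mathbb C\setminus\Omega$ is compact, $K$ is itself one of the sets in the definition and contains all the others. So for such domains
\begin{equation}\label{eq:oneset}
f\in\mathcal U(\Omega,0)\iff\text{for every polynomial $g$, some subsequence }S_{N_k}f\to g\text{ uniformly on }K.
\end{equation}

The test case for triply connected domains is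
\begin{equation}\label{eq:test}
\Omega=\mathbb C\setminus\bigl(\bar D(\xi,r)\cup\{\xi_0\}\bigr),\qquad |\xi|>r>0,\quad \xi_0\ne0,\quad\xi_0\notin\bar D(\xi,r).
\end{equation}
Is $\mathcal U(\Omega,0)$ nonempty? One and the same partial sum has to be close to $g$ on the disc and at $\xi_0$. A bound on a disc restricts the growth of a polynomial of degree $N$ everywhere, while a bound at one point restricts nothing, so the issue is whether control of $S_Nf$ on the disc already decides the value $S_Nf(\xi_0)$. Two radii suggest themselves as thresholds for $|\xi_0|$. One is $|\xi|-r$: if $|\xi_0|<|\xi|-r$ and $f$ happens to be holomorphic at $\xi_0$, then $S_Nf(\xi_0)\to f(\xi_0)$, so no two subsequences can tend to $0$ and to $1$ there. The other is $|\xi|+r$, beyond which $\xi_0$ is the point of $\mathbb C\setminus\Omega$ farthest from $0$. The true threshold is their geometric mean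
\[
R=\sqrt{|\xi|^2-r^2}.
\]
The answer is known to be yes if $|\xi_0|\ge|\xi|+r$ \cite{CV,TV} and no if $|\xi_0|<R$ \cite{GT,G}. The range $R\le|\xi_0|<|\xi|+r$ is posed as an open question in \cite{problem}. The answer is yes in this whole range, including the critical radius $|\xi_0|=R$.

\begin{theorem}\label{thm:A}
Let $\Omega$ be as in \eqref{eq:test}. If $\sqrt{|\xi|^2-r^2}\le|\xi_0|<|\xi|+r$, then $\mathcal U(\Omega,0)\ne\emptyset$. Indeed, $\mathcal U(\Omega,0)$ contains restrictions to $\Omega$ of functions holomorphic on $\widehat{\mathbb C}\setminus\bar D(\xi,r)$, that is, holomorphic even at $\xi_0$.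
\end{theorem}

With the known cases, $\mathcal U(\Omega,0)\ne\emptyset$ if and only if $|\xi_0|\ge\sqrt{|\xi|^2-r^2}$.

The number $R$ comes from potential theory, and in that language the result extends to a class of domains in which the disc is replaced by a continuum and the point by a set that is negligible for logarithmic capacity. A set is \emph{polar} if each of its compact subsets has logarithmic capacity zero (see Section~\ref{sec:coord}); finite sets are polar. If $O\subset\widehat{\mathbb C}$ is a simply connected domain whose complement has more than one point and $p\in O$, the \emph{Green function} $G(\cdot,p)$ is the unique function that is harmonic on $O\setminus\{p\}$, tends to $0$ at $\partial O$, and differs near $p$ by a harmonic function from $-\log|z-p|$ (from $\log|z|$ if $p=\infty$).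

\begin{theorem}\label{thm:B}
Let $K\subset\mathbb C\setminus\{0\}$ be compact. Let $K_0\subset K$ be compact and connected, with more than one point and with $\mathbb C\setminus K_0$ connected, and suppose that $E=K\setminus K_0$ is polar. Put $\Omega=\mathbb C\setminus K$, and let $G$ be the Green function of $O=\widehat{\mathbb C}\setminus K_0$. The following are equivalent:
\begin{itemize}
\item[(a)] $\mathcal U(\Omega,0)\ne\emptyset$;
\item[(b)] $G(z,\infty)\ge G(z,0)$ for all $z\in E$;
\item[(c)] $\mathcal U(\Omega,0)$ is a dense $G_\delta$ subset of $H(\Omega)$.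
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:disc}
In Theorem~\ref{thm:B} let $K_0=\bar D(\xi,r)$, with $E$ polar (for example, finite). Then $\mathcal U(\Omega,0)\ne\emptyset$ if and only if $|z|\ge\sqrt{|\xi|^2-r^2}$ for every $z\in E$, and in that case $\mathcal U(\Omega,0)$ is residual in $H(\Omega)$.
\end{corollary}

For $E=\{\xi_0\}$ the corollary covers all the domains \eqref{eq:test} at once. We nevertheless prove Theorem~\ref{thm:A} first and separately: the proof is short, it gives the extra regularity at $\xi_0$, and it is the model for the general argument. Section~\ref{sec:circle} explains where $R$ comes from. Section~\ref{sec:dual} turns the existence of universal series into a statement about measures, and Section~\ref{sec:A} proves Theorem~\ref{thm:A}. Sections~\ref{sec:coord}--\ref{sec:suff} prove Theorem~\ref{thm:B}.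

\section{The critical circle}\label{sec:circle}

In this section and in Section~\ref{sec:A}, $\Delta=\bar D(\xi,r)$ with $|\xi|>r$, and $C_\rho=\{z:|z-\xi|=\rho\}$.

Let $f$ be holomorphic on $\widehat{\mathbb C}\setminus\Delta$. The remainder $S_Nf-f$ has a zero of order at least $N+1$ at $0$ and a pole of order at most $N$ at $\infty$. To apply the maximum principle to it we want to divide by the $N$th power of a function that has a simple zero at $0$, a simple pole at $\infty$, and modulus $1$ on a circle around $\Delta$. For $0<\rho<|\xi|$ put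
\[
b_\rho(z)=\frac{z(z-\xi)}{\rho^2+\bar\xi(z-\xi)}=\frac{z(z-\xi)}{\bar\xi\,(z-y_\rho)},\qquad y_\rho=\xi-\frac{\rho^2}{\bar\xi},\qquad R_\rho=\sqrt{|\xi|^2-\rho^2}.
\]
The pole $y_\rho$ satisfies $|y_\rho-\xi|=\rho^2/|\xi|<\rho$. So on $\{|z-\xi|\ge\rho\}\cup\{\infty\}$ the function $b_\rho$ has a simple zero at $0$, a simple pole at $\infty$, and no other zero or pole.

Every modulus computation in this paper comes from one identity: for $a,w\in\mathbb C$ and $q>0$,
\begin{equation}\label{eq:basic}
|q^2-\bar aw|^2=q^2|w-a|^2+(q^2-|a|^2)(q^2-|w|^2),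
\end{equation}
both sides being equal to $q^4-2q^2\operatorname{Re}(\bar aw)+|a|^2|w|^2$. Take $q=\rho$, $a=-\xi$, $w=z-\xi$, so that $w-a=z$, and subtract both sides from $|z|^2|z-\xi|^2$:
\begin{equation}\label{eq:disc}
|z|^2|z-\xi|^2-\bigl|\rho^2+\bar\xi(z-\xi)\bigr|^2=\bigl(|z-\xi|^2-\rho^2\bigr)\bigl(|z|^2-R_\rho^2\bigr).
\end{equation}
Hence $|b_\rho|=1$ on $C_\rho$, and for $|z-\xi|>\rho$ the number $\log|b_\rho(z)|$ has the sign of $|z|-R_\rho$.

\begin{proof}[Proof of Corollary~\ref{cor:disc}, given Theorem~\ref{thm:B}]
The Green function of $\widehat{\mathbb C}\setminus\Delta$ satisfies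
\[
G(z,\infty)=\log\frac{|z-\xi|}{r},\qquad G(z,0)=\log\left|\frac{r^2+\bar\xi(z-\xi)}{rz}\right| .
\]
Indeed, each right side is harmonic off its pole (the zero $y_r$ of the second numerator lies in $\Delta$), has the required singularity, and vanishes on $C_r$, the second by \eqref{eq:basic}. So $G(z,\infty)-G(z,0)=\log|b_r(z)|$, which has the sign of $|z|-R$ by \eqref{eq:disc}.
\end{proof}

The next proposition shows the obstruction in its simplest form: a bound on $\Delta$ forces the partial sums to converge to $f$ in the region $|b_r|<1$, which is larger than the disc $D(0,|\xi|-r)$.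

\begin{proposition}\label{prop:model}
Let $f\in H(\widehat{\mathbb C}\setminus\Delta)$, and let $N_1<N_2<\cdots$ be such that $|S_{N_k}f|\le A$ on $\Delta$ for all $k$. Then $S_{N_k}f(z)\to f(z)$ for every $z\notin\Delta$ with $|z|<R$.
\end{proposition}

\begin{proof}
Let $N=N_k\ge1$ and $r<\rho<\min(|\xi|,|z-\xi|)$. The function $S_Nf(\zeta)/(\zeta-\xi)^N$ is holomorphic outside $\Delta$, including $\infty$, and is bounded by $Ar^{-N}$ on $C_r$; so $|S_Nf|\le A(\rho/r)^N$ on $C_\rho$. The function $(S_Nf-f)b_\rho^{-N}$ is holomorphic outside $C_\rho$, including $0$ and $\infty$, and on $C_\rho$ it is bounded by $(A+A_\rho)(\rho/r)^N$, where $A_\rho=\max_{C_\rho}|f|$. Therefore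
\begin{equation}\label{eq:model}
|S_Nf(z)-f(z)|\le(A+A_\rho)\Bigl(\frac\rho r\,|b_\rho(z)|\Bigr)^N .
\end{equation}
As $\rho\downarrow r$, the number in parentheses tends to $|b_r(z)|<1$. Fix $\rho$ for which it is less than $1$ and let $k\to\infty$.
\end{proof}

On the critical circle $|z|=R$ we have $|b_r|=1$, and one might expect some trace of the obstruction to survive. None does, because $f$ need not be bounded near $\Delta$, so only circles $C_\rho$ with $\rho>r$ can be used, and $R_\rho<R$ for these. Thus $|b_\rho|>1$ on the part of the critical circle outside $C_\rho$ (Figure~\ref{fig:circles}), and the right side of \eqref{eq:model} grows there. To turn this lack of an obstruction into a construction we prescribe the remainder: we look for $f_N$ with $S_Nf_N-f_N$ equal to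
\begin{equation}\label{eq:Psi}
\Psi_N(z)=b_\rho(z)^N\frac{z}{z-y_\rho},
\end{equation}
the last factor supplying the $(N+1)$st zero at $0$. The partial fraction expansion of $\Psi_N$ delivers both $f_N$ and $S_Nf_N$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.4]
\fill[gray!25] (5,0) circle (3);
\draw (5,0) circle (3);
\draw[dashed] (5,0) circle (3.6);
\draw[thick] (0,0) circle (4);
\draw[dashed] (0,0) circle (3.47);
\draw[dotted] (0,0) circle (8);
\draw (0,0) -- (3.2,2.4) -- (5,0);
\fill (0,0) circle (0.13) node[below left] {$0$};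
\fill (5,0) circle (0.13) node[right] {$\xi$};
\fill (2.41,0) circle (0.13) node[below right] {$y_\rho$};
\fill (-4,0) circle (0.13) node[left] {$\xi_0$};
\node at (1.2,1.6) {$R$};
\node at (4.6,1.5) {$r$};
\node at (6.6,4.0) {$C_\rho$};
\node at (-3.9,3.9) {$|z|=R$};
\node at (-0.4,-2.5) {$|z|=R_\rho$};
\node at (-3.2,-6.2) {$|z|=|\xi|+r$};
\end{tikzpicture}
\caption{The disc $\bar D(\xi,r)$ (shaded) and the critical circle $|z|=R=\sqrt{|\xi|^2-r^2}$, whose radius is the length of the tangent from $0$ to the disc. Enlarging the disc to radius $\rho$ (dashed circle $C_\rho$) shrinks the critical radius to $R_\rho=\sqrt{|\xi|^2-\rho^2}$, so a point $\xi_0$ with $|\xi_0|=R$ lies strictly outside the new critical circle. For $\rho$ close to $r$, the reflection $y_\rho$ of $0$ in $C_\rho$ stays in the shaded disc.}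
\label{fig:circles}
\end{figure}

\begin{example}\label{ex:345}
Let $\xi=5$, $r=3$, so $R=4$, and let $\xi_0=-4$, a critical point. Then $b_3(z)=z(z-5)/(5z-16)$ and $b_3(-4)=-1$. For $\rho=\sqrt{10}$ we get $b_\rho(z)=z(z-5)/(5(z-3))$, the pole $y_\rho=3$ lies in $D(5,3)$, and $b_\rho(-4)=-36/35$. With $u=z-3$,
\[
\Psi_1(z)=\frac{z^2(z-5)}{5(z-3)^2}=\frac{u^3+4u^2-3u-18}{5u^2}=p_1(z)-f_1(z),
\]
where $p_1(z)=\frac{z+1}5$ and $f_1(z)=\frac15\bigl(\frac3{z-3}+\frac{18}{(z-3)^2}\bigr)$. One has $f_1(0)=f_1'(0)=\frac15$, so $p_1=S_1f_1$, as the double zero of $\Psi_1$ at $0$ requires. For general $N$, $|\Psi_N|=|z/(z-3)|$ on $C_\rho$, while $|\Psi_N(-4)|=\frac47(36/35)^N\to\infty$. Lemma~\ref{lem:peak} deduces that $S_Nf_N$ is large at $\xi_0$ while staying bounded on $\Delta$.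
\end{example}

\section{From universality to measures}\label{sec:dual}

This section collects the soft part of the argument, common to both theorems. For a compact set $Y\subset\mathbb C$ let
\[
X(Y)=\{F\in H(\widehat{\mathbb C}\setminus Y):F(\infty)=0\}.
\]
Like $H(\Omega)$, it is a Fr\'echet space under locally uniform convergence, so Baire's theorem applies to it.

\begin{lemma}[Baire]\label{lem:baire}
Let $Y\subset K$ be compact subsets of $\mathbb C\setminus\{0\}$ with $\Omega=\mathbb C\setminus K$ connected, and let $\mathcal F$ be $H(\Omega)$ or $X(Y)$. Suppose that for every polynomial $g$, every $\delta>0$ and every $m\in\mathbb N$ the set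
\[
\mathcal A(g,\delta,m)=\bigcup_{N\ge m}\Bigl\{f\in\mathcal F:\max_K|S_Nf-g|<\delta\Bigr\}
\]
is dense in $\mathcal F$. Then $\{f\in\mathcal F:f|_\Omega\in\mathcal U(\Omega,0)\}$ is a dense $G_\delta$ subset of $\mathcal F$.
\end{lemma}

\begin{proof}
Taylor coefficients at $0$ are continuous functionals on $\mathcal F$, so $\mathcal A(g,\delta,m)$ is open. Let $\mathcal G$ be the intersection of the countably many sets $\mathcal A(g,1/j,m)$ with $j,m\in\mathbb N$ and $g$ having coefficients in $\mathbb Q+i\mathbb Q$; it is a dense $G_\delta$ by Baire's theorem. By \eqref{eq:oneset}, every universal $f$ lies in $\mathcal G$. Conversely, let $f\in\mathcal G$ and let $g$ be any polynomial. Choose polynomials $g_k$ with coefficients in $\mathbb Q+i\mathbb Q$ and $\max_K|g_k-g|<1/k$, and then inductively $N_k>N_{k-1}$ with $\max_K|S_{N_k}f-g_k|<1/k$. Then $S_{N_k}f\to g$ uniformly on $K$.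
\end{proof}

So we must approximate a given $f_0$ by some $F$ and at the same time a given $g$ by $S_NF$. We do this by duality. Measures are finite complex Borel measures with compact support in $\mathbb C$. The \emph{Cauchy transform} of a measure $\lambda$ is
\[
\widehat\lambda(w)=\int\frac{d\lambda(z)}{w-z}.
\]
It is holomorphic off the support, vanishes at $\infty$, and equals $\sum_{n\ge0}w^{-n-1}\int z^n\,d\lambda$ near $\infty$.

\begin{lemma}[Duality]\label{lem:dual}
Let $Y\subset K$ be compact subsets of $\mathbb C\setminus\{0\}$ and let $L\subset\mathbb C\setminus K$ be compact. Let $f_0\in X(Y)$, let $g$ be entire and let $\delta>0$. Suppose that for infinitely many $N$ there is no $F\in X(Y)$ with $\max_L|F-f_0|<\delta$ and $\max_K|S_NF-g|<\delta$. Then there are an infinite set $\mathcal N\subset\mathbb N$, measures $\mu_N$ on $L$ and $\nu_N$ on $K$ with $\|\mu_N\|+\|\nu_N\|\le1$ for $N\in\mathcal N$, and measures $\mu$ on $L$ and $\nu$ on $K$, such that $\mu_N\to\mu$ and $\nu_N\to\nu$ weak* along $\mathcal N$,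
\begin{gather}
\int F\,d\mu_N+\int S_NF\,d\nu_N=0\qquad(F\in X(Y),\ N\in\mathcal N),\label{eq:ann}\\
\Bigl|\int f_0\,d\mu+\int g\,d\nu\Bigr|\ge\delta.\label{eq:big}
\end{gather}
Moreover, if $D\subset\mathbb C\setminus(L\cup\{0\})$ is a domain in which $Y\cap D$ has an accumulation point, then
\begin{equation}\label{eq:kernel}
\widehat\mu_N(w)+\widehat\nu_N(w)=\int_K\Bigl(\frac zw\Bigr)^{N+1}\frac{d\nu_N(z)}{w-z}\qquad(w\in D\setminus K,\ N\in\mathcal N).
\end{equation}
\end{lemma}

\begin{proof}
Give $C(L)\times C(K)$ the maximum of the two sup norms. For each of the given $N$, the pair $(f_0,g)$ has distance at least $\delta$ from the subspace $\{(F|_L,S_NF|_K):F\in X(Y)\}$. By the Hahn--Banach theorem there is a functional of norm at most $1$ that vanishes on the subspace and has modulus at least $\delta$ at $(f_0,g)$. By the Riesz representation theorem it is given by a pair $(\mu_N,\nu_N)$, and its norm is $\|\mu_N\|+\|\nu_N\|$. Since $C(L)$ and $C(K)$ are separable, both sequences converge weak* along a subsequence, and \eqref{eq:big} follows in the limit.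

For $w\in Y$ the function $F(z)=1/(w-z)$ lies in $X(Y)$, and $S_NF(z)=w^{-N-1}\sum_{n=0}^Nw^{N-n}z^n$. So \eqref{eq:ann} gives
\[
w^{N+1}\widehat\mu_N(w)+\int\sum_{n=0}^Nw^{N-n}z^n\,d\nu_N(z)=0\qquad(w\in Y).
\]
The left side is holomorphic in $w$ on $D$, because the second term is a polynomial and $D\cap L=\emptyset$. By the identity theorem it vanishes on $D$. For $w\in D\setminus K$ insert $\sum_{n=0}^Nw^{N-n}z^n=(w^{N+1}-z^{N+1})/(w-z)$ and divide by $w^{N+1}$.
\end{proof}

The plan is always to contradict \eqref{eq:big} by showing that both integrals vanish. The tool is the next lemma. We use the standard fact that for a compact set $Y$ in an open set $D\subset\mathbb C$ there is a cycle $\sigma$ in $D\setminus Y$ with index $1$ about each point of $Y$ and index $0$ about each point of $\mathbb C\setminus D$; we say that $\sigma$ \emph{surrounds $Y$ in $D$}. Cauchy's formula $h(z)=\frac1{2\pi i}\int_\sigma\frac{h(\zeta)}{\zeta-z}\,d\zeta$ then holds for $h\in H(D)$ and $z\in Y$.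

\begin{lemma}[Cauchy transforms]\label{lem:cauchy}
Let $D\subset\mathbb C$ be open, let $Y\subset D$ and $L\subset\mathbb C\setminus D$ be compact, and let $\lambda$ be a measure on $Y$ and $\mu$ a measure on $L$.
\begin{itemize}
\item[(i)] If $\widehat\mu+\widehat\lambda=0$ on $D\setminus Y$, then $\widehat\mu=0$ on $D$, $\widehat\lambda=0$ on $\mathbb C\setminus Y$, and $\int g\,d\lambda=0$ for every entire $g$.
\item[(ii)] If $\widehat\mu=0$ on $D$, then $\int f_0\,d\mu=0$ for every $f_0\in X(Y)$.
\end{itemize}
\end{lemma}

\begin{proof}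
(i) The function equal to $\widehat\lambda$ on $\mathbb C\setminus Y$ and to $-\widehat\mu$ on $D$ is well defined, entire, and tends to $0$ at $\infty$, so it is $0$. The expansion of $\widehat\lambda$ at $\infty$ gives $\int z^n\,d\lambda=0$ for all $n$, and the Taylor series of $g$ converges uniformly on $Y$.

(ii) Let $\sigma$ surround $Y$ in $D$, and let $C$ be a large circle about $0$. The cycle $C-\sigma$ has index $0$ about points of $Y$ and index $1$ about points of $L$, so $f_0(z)=\frac1{2\pi i}\int_{C-\sigma}\frac{f_0(w)}{w-z}\,dw$ for $z\in L$. The integral over $C$ tends to $0$ as the radius grows, because $f_0(\infty)=0$. By Fubini's theorem, $\int f_0\,d\mu=-\frac1{2\pi i}\int_\sigma f_0(w)\widehat\mu(w)\,dw=0$.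
\end{proof}

Finally, the test functions that we insert in \eqref{eq:ann} are pieces of a prescribed remainder $\Psi$, and their size is read off from the size of $\Psi$ on one curve.

\begin{lemma}[Splitting]\label{lem:split}
Let $\gamma\subset\mathbb C$ be an analytic Jordan curve of length $\ell$. Let $h$ be holomorphic on and inside $\gamma$, let $F$ be holomorphic on and outside $\gamma$, including $\infty$, with $F(\infty)=0$, and put $\Psi=h-F$ on $\gamma$. Then $|h(z)|$ for $z$ inside $\gamma$ and $|F(z)|$ for $z$ outside $\gamma$ are at most $\ell\max_\gamma|\Psi|/(2\pi\operatorname{dist}(z,\gamma))$.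
\end{lemma}

\begin{proof}
Orient $\gamma$ positively. By Cauchy's formula, $\frac1{2\pi i}\int_\gamma\frac{h(\zeta)}{\zeta-z}d\zeta$ is $h(z)$ inside and $0$ outside. Comparing $\gamma$ with a large circle as in the previous proof, $\frac1{2\pi i}\int_\gamma\frac{F(\zeta)}{\zeta-z}d\zeta$ is $0$ inside and $-F(z)$ outside. So $\frac1{2\pi i}\int_\gamma\frac{\Psi(\zeta)}{\zeta-z}d\zeta$ equals $h(z)$ inside $\gamma$ and $F(z)$ outside.
\end{proof}

\section{A disc and a point: proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $R\le|\xi_0|<\tau:=|\xi|+r$ and $K=\Delta\cup\{\xi_0\}$. We work in $X(\Delta)$. Fix $\rho_1$ with $r<\rho_1<\min(|\xi|,|\xi_0-\xi|)$, and put $L=C_{\rho_1}$ and $D=D(\xi,\rho_1)$, so that $0,\xi_0\notin\overline D$.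

The first lemma says that the value of $S_NF$ at $\xi_0$ can be changed at negligible cost elsewhere. It is the only place where $|\xi_0|\ge R$ is used.

\begin{lemma}\label{lem:peak}
For large $N$ there are $F_N\in X(\Delta)$ with $F_N\to0$ uniformly on $L$, $S_NF_N\to0$ uniformly on $\Delta$, and $S_NF_N(\xi_0)=1$.
\end{lemma}

\begin{proof}
Fix $\rho$ with $r<\rho<\min(\rho_1,\sqrt{r|\xi|})$. The circle $C_\rho$ has $\Delta$ inside and $L\cup\{\xi_0\}$ outside. The bound $\rho^2<r|\xi|$ gives $|y_\rho-\xi|<r$, so $y_\rho\in\Delta$; this is what keeps the functions below in $X(\Delta)$. Since $|\xi_0|\ge R>R_\rho$, \eqref{eq:disc} gives $|b_\rho(\xi_0)|>1$.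

The rational function $\Psi_N$ of \eqref{eq:Psi} has a zero of order $N+1$ at $0$, a pole of order $N$ at $\infty$, and its only other pole at $y_\rho$. By partial fractions $\Psi_N=p_N-f_N$, where $p_N$ is a polynomial of degree $N$ and $f_N$ is a polynomial in $1/(z-y_\rho)$ without constant term. Thus $f_N\in X(\Delta)$, and $p_N=S_Nf_N$ because $p_N-f_N=O(z^{N+1})$ at $0$. On $C_\rho$ we have $|\Psi_N|=|z/(z-y_\rho)|$, which does not depend on $N$. By Lemma~\ref{lem:split}, $p_N$ on $\Delta$ and $f_N$ on $L\cup\{\xi_0\}$ are bounded independently of $N$. On the other hand $|\Psi_N(\xi_0)|=|b_\rho(\xi_0)|^N|\xi_0/(\xi_0-y_\rho)|\to\infty$, so $|p_N(\xi_0)|=|\Psi_N(\xi_0)+f_N(\xi_0)|\to\infty$. Take $F_N=f_N/p_N(\xi_0)$.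
\end{proof}

\begin{lemma}\label{lem:approxA}
Let $f_0\in X(\Delta)$, let $g$ be a polynomial and let $\delta>0$. For all large $N$ there is $F\in X(\Delta)$ with $\max_L|F-f_0|<\delta$ and $\max_K|S_NF-g|<\delta$.
\end{lemma}

\begin{proof}
Suppose not, and take the measures of Lemma~\ref{lem:dual} with $Y=\Delta$; below, $N\to\infty$ in $\mathcal N$.

\emph{Step 1: $\nu$ is carried by $\Delta$.} Put $F=F_N$ from Lemma~\ref{lem:peak} in \eqref{eq:ann}. The integrals over $L$ and over $\Delta$ tend to $0$, and what remains is $\nu_N(\{\xi_0\})S_NF_N(\xi_0)=\nu_N(\{\xi_0\})$. Since $\xi_0$ is isolated in $K$, its indicator function is continuous on $K$, and $\nu(\{\xi_0\})=\lim\nu_N(\{\xi_0\})=0$.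

\emph{Step 2: $\widehat\mu+\widehat\nu=0$ on $D\setminus\Delta$.} Identity \eqref{eq:kernel} holds on $D\setminus K=D\setminus\Delta$. Its right side is small where $|w|$ exceeds $|z|$ for all $z\in K$. Since $|\xi_0|<\tau$, we have $\max_K|z|=\tau$. The open set $V=\{w\in D:|w|>\tau\}$ is disjoint from $K$ and is not empty: it contains $\xi+s\xi/|\xi|$ for $r<s<\rho_1$. For $w\in V$ the right side of \eqref{eq:kernel} is at most $(\tau/|w|)^{N+1}/\operatorname{dist}(w,K)\to0$, and the left side tends to $\widehat\mu(w)+\widehat\nu(w)$ by weak* convergence. So $\widehat\mu+\widehat\nu$ vanishes on $V$, and hence on the annulus $D\setminus\Delta$.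

\emph{Step 3.} By Steps 1 and 2, Lemma~\ref{lem:cauchy}(i) applies with $Y=\Delta$ and $\lambda=\nu$. It gives $\int g\,d\nu=0$ and $\widehat\mu=0$ on $D$, and then part (ii) gives $\int f_0\,d\mu=0$. This contradicts \eqref{eq:big}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A compact subset of $\widehat{\mathbb C}\setminus\Delta$ lies outside $C_{\rho_1}$ if $\rho_1$ is close enough to $r$, and there functions in $X(\Delta)$ are bounded by their maximum on $C_{\rho_1}$. Since $\rho_1$ may be taken arbitrarily close to $r$, Lemma~\ref{lem:approxA} shows that each set $\mathcal A(g,\delta,m)$ is dense in $X(\Delta)$. The domain $\Omega=\mathbb C\setminus K$ is connected, so Lemma~\ref{lem:baire} gives a dense $G_\delta$ set of $f\in X(\Delta)$ with $f|_\Omega\in\mathcal U(\Omega,0)$.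
\end{proof}

The hypothesis $|\xi_0|<|\xi|+r$ entered only in Step 2: if $|\xi_0|\ge|\xi|+\rho_1$, no point $w\in D$ has $|w|>|\xi_0|$, and the contribution of $\xi_0$ to the right side of \eqref{eq:kernel} needs a different estimate. This is one of three new difficulties in Theorem~\ref{thm:B}. The second is that $E$ may be infinite, so that one must prescribe partial sums on a whole set and not a value at a point. The third is that functions in $H(\Omega)$ are singular on $E$, which affects both the analogue of Proposition~\ref{prop:model} and the density in (c).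

\section{Polar sets and the conformal coordinate}\label{sec:coord}

From now on $K$, $K_0$, $E$, $\Omega$, $O$, $G$ are as in Theorem~\ref{thm:B}, and $\mathbb D=D(0,1)$.

\subsection*{Polar sets}
The logarithmic capacity of a compact set $Q\subset\mathbb C$ is $\exp\bigl(\sup_\lambda\iint\log|z-w|\,d\lambda(z)\,d\lambda(w)\bigr)$, the supremum taken over probability measures on $Q$. A finite set has capacity $0$, since an atom makes the integral $-\infty$. We use three facts \cite[\S\S3.6, 5.2--5.5]{Ransford}.
\begin{itemize}
\item[(P1)] A relatively closed polar subset of a domain does not disconnect it.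
\item[(P2)] A Lipschitz image of a compact polar set has capacity $0$, and a compact subset of $\mathbb R$ of capacity $0$ has length $0$.
\item[(P3)] If $Q\neq\emptyset$ is compact and polar, then for all large $m$ there are monic polynomials $P_m$ of degree $m$ with all zeros in $Q$ and $\|P_m\|_Q^{1/m}\to0$, where $\|P_m\|_Q=\max_Q|P_m|$. (Take Fekete polynomials; if $Q$ is finite, take multiples of $\prod_{x\in Q}(z-x)$.)
\end{itemize}
Two consequences of (P2) will be used. A conformal map is Lipschitz on compact sets, so conformal images of polar sets are polar. And if $A$ is a countable union of compact polar sets, then applying (P2) to $z\mapsto|z-c|$ shows that the circle $|z-c|=s$ misses $A$ for almost every $s>0$.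

The set $E=K\cap O$ is relatively closed in $O$ and is the union of the compact sets $\{z\in K:\operatorname{dist}(z,K_0)\ge1/n\}$. By (P1), $\Omega=(\mathbb C\setminus K_0)\setminus E$ is connected, so \eqref{eq:oneset} applies. Every $f\in H(\Omega)$ can be written
\begin{equation}\label{eq:decomp}
f=f_*+e,\qquad f_*\in X(K),\quad e\text{ entire}:
\end{equation}
take for $e$ the nonnegative powers in the Laurent series of $f$ near $\infty$.

\subsection*{The coordinate}
The domain $O$ is simply connected, because its complement $K_0$ in the sphere is connected, and $K_0$ has more than one point. Let $\varphi:O\to\mathbb D$ be a conformal map with $\varphi(\infty)=0$, and put $a=\varphi(0)\ne0$. For $|a|<q<1$ let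
\[
O_q=\varphi^{-1}(|w|<q),\qquad\Gamma_q=\varphi^{-1}(|w|=q),\qquad D_q=K_0\cup\varphi^{-1}(q<|w|<1),
\]
and let $O_1=O$. The sphere is the disjoint union of the analytic Jordan curve $\Gamma_q$ and the nonempty open sets $O_q\ni0,\infty$ and $D_q$. By the Jordan curve theorem $O_q$ is the outside and $D_q$ the inside of $\Gamma_q$; in particular $D_q$ is a bounded domain. For $K_0=\Delta$ and $\varphi(z)=r/(z-\xi)$, the curve $\Gamma_q$ is the circle $C_{r/q}$.

Call $t\in(|a|,1)$ \emph{good} if $\Gamma_t\cap E=\emptyset$. Almost every $t$ is good, by (P2) applied to $\varphi(E)$. For good $t$, the set $K$ is the disjoint union of the compact sets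
\[
E_t=E\cap O_t=K\setminus D_t,\qquad K_t=K\cap D_t=K\setminus O_t .
\]

If $p$ is a polynomial of degree at most $N$, then $p\varphi^N$ is holomorphic on $O$, including $\infty$, and its upper limits at $\partial O\subset K_0$ are at most $\max_{K_0}|p|$. This gives the Bernstein--Walsh inequality
\begin{equation}\label{eq:BW}
|p|\le|\varphi|^{-N}\max_{K_0}|p|\quad\text{on }O\setminus\{\infty\}.
\end{equation}

The role of $b_\rho$ is taken over by the functions
\[
\beta_q=B_q\circ\varphi,\qquad B_q(w)=\frac{q^2(w-a)}{w\,(q^2-\bar aw)}\qquad(|a|<q\le1).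
\]

\begin{lemma}\label{lem:beta}
Let $|a|<q\le1$.
\begin{itemize}
\item[(i)] $\beta_q$ is meromorphic on $O$, with a simple zero at $0$, no other zero, and a simple pole at $\infty$. It has no other pole in $\varphi^{-1}(|w|\le q)$, and no other pole in $O$ if $q^2>|a|$.
\item[(ii)] $\log|\beta_1|=G(\cdot,\infty)-G(\cdot,0)$, and $|\beta_q|=1$ on $\Gamma_q$ if $q<1$.
\item[(iii)] If $q<1$, $z\in O_q\setminus\{\infty\}$ and $|\beta_1(z)|\ge1$, then $|\beta_q(z)|>1$.
\item[(iv)] If $q<1$, then $|z/\beta_q(z)|\le\tau_q:=\max_{\Gamma_q}|\zeta|$ on $O_q$.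
\end{itemize}
\end{lemma}

\begin{proof}
(i) In the plane, $B_q$ has a simple zero at $a$ and simple poles at $0$ and at $q^2/\bar a$. The last point has modulus $q^2/|a|$, which exceeds $q$, and exceeds $1$ if $q^2>|a|$.

(ii), (iii) We have $G(z,\infty)=-\log|\varphi(z)|$ and $G(z,0)=\log|(1-\bar a\varphi(z))/(\varphi(z)-a)|$, since these functions have the defining properties, $|\varphi|$ tending to $1$ at $\partial O$. Their difference is $\log|\beta_1|$. Multiply \eqref{eq:basic} by $|w|^2$ and subtract both sides from $q^4|w-a|^2$: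
\[
q^4|w-a|^2-|w|^2|q^2-\bar aw|^2=q^2\bigl(q^2-|w|^2\bigr)\Lambda_q(w),\qquad\Lambda_q(w)=|w-a|^2-|w|^2+\frac{|a|^2|w|^2}{q^2}.
\]
So $|B_q|=1$ on $|w|=q$, and for $0<|w|<q$ the number $|B_q(w)|-1$ has the sign of $\Lambda_q(w)$. For $w\ne0$ and $q<1$ we have $\Lambda_q(w)>\Lambda_1(w)$, which gives (iii).

(iv) By (i), $z/\beta_q(z)$ is holomorphic on $O_q\cup\Gamma_q$, including $0$ and $\infty$, and it has modulus $|z|$ on $\Gamma_q$.
\end{proof}

Thus condition (b) says that $|\beta_1|\ge1$ on $E$, and part (iii), the analogue of $R_\rho<R$, upgrades this to a strict inequality.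

\section{Necessity: (a) implies (b)}\label{sec:nec}

Let $f=f_*+e\in\mathcal U(\Omega,0)$ as in \eqref{eq:decomp}, and suppose that $|\beta_1(x)|<1$ for some $x\in E$. We follow Proposition~\ref{prop:model}, with two changes. The function $f_*$ need not be defined at $x$, so we prove convergence on a small circle $J$ around $x$ and recover the value of the polynomials at $x$ by Cauchy's formula. And the maximum principle must be applied in a region from which a neighborhood $U$ of the singular set has been removed. On $\partial U$ we only have a crude exponential bound; polarity makes its influence on $J$ as small as we please.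

\emph{Choice of $t$ and $J$.} Choose $\eta>0$ and a closed disc $\bar D(x,\delta_0)\subset O\setminus\{\infty\}$ on which $|\beta_1|\le e^{-3\eta}$. As $t\to1$, $t^{-1}B_t\to B_1$ uniformly on compact subsets of $\mathbb D\setminus\{0\}$. So there is a good $t$ with $\bar D(x,\delta_0)\subset O_t$ and
\begin{equation}\label{eq:onJ}
t^{-1}|\beta_t|\le e^{-2\eta}\quad\text{on }\bar D(x,\delta_0).
\end{equation}
By (P2) there is $\delta_1\le\delta_0$ such that $J=\partial D(x,\delta_1)$ misses $E$, and hence misses $K$.

\emph{A barrier.} Let $Q=\varphi(E_t)$, a nonempty compact polar set, and $d=\operatorname{dist}(\varphi(J),Q)\in(0,2)$. Fix an open set $U_0\supset E_t$ whose closure is a compact subset of $O_t\setminus(J\cup\{0,\infty\})$, and a constant $C_0\ge0$ with $|\varphi\beta_t|^{-1}\le e^{C_0}$ on $\overline{U_0}$. Choose $M>0$ with $C_0\log(2/d)/M\le\eta/2$. By (P3) there is $P=P_m$ with $\|P\|_Q^{1/m}<2e^{-M}$, and by continuity there is an open set $U$ with $E_t\subset U\subset U_0$ and $|P\circ\varphi|^{1/m}<2e^{-M}$ on $\overline U$. Put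
\[
\omega=\frac1M\Bigl(\log2-\frac1m\log|P\circ\varphi|\Bigr).
\]
Since the zeros of $P$ lie in $Q\subset\mathbb D$, we have $|P|\le2^m$ on $\mathbb D$ and $|P|\ge d^m$ on $\varphi(J)$. So $\omega$ is harmonic and nonnegative on $O\setminus E_t$, $\omega>1$ on $\partial U$, and $C_0\,\omega\le\eta/2$ on $J$. All these choices depend only on $K$ and $x$.

\emph{The estimate.} Let $g$ be a polynomial and $S_{N_k}f\to g$ uniformly on $K$, with $1\le N_1<N_2<\cdots$. Put $p_k=S_{N_k}f_*$. Since $S_Ne\to e$ locally uniformly, $p_k\to g-e$ uniformly on $K$; let $A=\sup_k\max_K|p_k|$. By Lemma~\ref{lem:beta}(i), the function $(p_k-f_*)\beta_t^{-N_k}$ is holomorphic on $(O_t\cup\Gamma_t)\setminus E_t$, including $0$ and $\infty$, because $p_k-f_*$ is $O(z^{N_k+1})$ at $0$ and $O(|z|^{N_k})$ at $\infty$. Let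
\[
v_k=\frac1{N_k}\log\bigl|(p_k-f_*)\beta_t^{-N_k}\bigr|,\qquad\varepsilon_k=\frac1{N_k}\log(A+A'+1),\qquad A'=\max_{\Gamma_t\cup\partial U}|f_*| .
\]
By \eqref{eq:BW} and $|\varphi|<1$, we have $|p_k-f_*|\le(A+A')|\varphi|^{-N_k}$ on $\Gamma_t\cup\partial U$. Hence $v_k\le\log(1/t)+\varepsilon_k$ on $\Gamma_t$, where $|\varphi|=t$ and $|\beta_t|=1$, and $v_k\le C_0+\varepsilon_k$ on $\partial U$. On both sets, $v_k-C_0\omega\le\log(1/t)+\varepsilon_k$. On each component of $O_t\setminus\overline U$ the function $v_k-C_0\omega$ is subharmonic or identically $-\infty$; it is continuous up to the boundary, which lies in $\Gamma_t\cup\partial U$. By the maximum principle the same bound holds on $O_t\setminus\overline U\supset J$. With \eqref{eq:onJ}, on $J$,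
\[
\frac1{N_k}\log|p_k-f_*|\le\log\bigl(t^{-1}|\beta_t|\bigr)+C_0\omega+\varepsilon_k\le-2\eta+\frac\eta2+\varepsilon_k\le-\eta
\]
for large $k$. So $p_k\to f_*$ uniformly on $J$, and since $x\in K$,
\[
g(x)-e(x)=\lim_{k\to\infty} p_k(x)=\lim_{k\to\infty}\frac1{2\pi i}\int_J\frac{p_k(z)}{z-x}\,dz=\frac1{2\pi i}\int_J\frac{f_*(z)}{z-x}\,dz .
\]
The right side does not depend on $g$. Taking $g=0$ and $g=1$ gives a contradiction, so (a) implies (b).

\section{Sufficiency: (b) implies (c)}\label{sec:suff}

Assume (b), that is, $|\beta_1|\ge1$ on $E$. Since (c) trivially implies (a), the proof of Theorem~\ref{thm:B} is complete once we prove (c).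

\subsection{The configuration and the approximation statement}
Let $L_0\subset\Omega$ be compact. Choose a good $t\in(\sqrt{|a|},1)$ with $|\varphi|<t$ on $L_0$. Since $\varphi(E)$ is relatively closed in $\mathbb D$ and misses the circle $|w|=t$, there is $q\in(t,1)$ with $\varphi(E)\cap\{t\le|w|\le q\}=\emptyset$. Put
\[
\gamma=\Gamma_q,\qquad\beta=\beta_q,\qquad D=D_t .
\]
The curves $\Gamma_t$ and $\gamma$ play the roles of $C_{\rho_1}$ and $C_\rho$ in Section~\ref{sec:A}. The set $K_t$ lies inside $\gamma$, the set $O_t\cup\Gamma_t$ lies outside $\gamma$, and $\gamma\subset D$. Since $q^2>|a|$, the function $\beta$ is holomorphic on $O\setminus\{\infty\}$; this corresponds to $y_\rho\in\Delta$.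

By Lemma~\ref{lem:beta}(iii), $|\beta|>1$ on the compact set $E_t$. This is the only use of (b). Hence there are $\eta>0$ and a finite union $U$ of open discs centered at points of $E_t$ with
\[
E_t\subset U,\qquad\overline U\subset O_t\setminus(L_0\cup\{0,\infty\}),\qquad|\beta|\ge e^\eta\text{ on }\overline U .
\]
(If $E_t=\emptyset$, take $U=\emptyset$ and ignore everything below that concerns $E_t$.) Put $L=\Gamma_t\cup\partial U$, a compact subset of $\Omega$ disjoint from the open set $D\cup U\supset K$. The compact set $\widehat{\mathbb C}\setminus(D\cup U)$ contains $L_0$ and has its boundary in $L$, so $\max_{L_0}|F|\le\max_L|F|$ for $F\in X(K)$.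

\begin{proposition}\label{prop:claim}
Let $f_0\in X(K)$, let $g$ be entire and let $\delta>0$. For all large $N$ there is $F\in X(K)$ with $\max_L|F-f_0|<\delta$ and $\max_K|S_NF-g|<\delta$.
\end{proposition}

This implies (c). Let $f_*+e\in H(\Omega)$ as in \eqref{eq:decomp}, let $g$ be a polynomial, $\delta>0$, $m\in\mathbb N$. Apply the proposition to $f_*$, $g-e$ and $\delta/2$, with $N\ge m$ so large that also $\max_K|S_Ne-e|<\delta/2$. Then $f=F+e$ satisfies $|f-(f_*+e)|<\delta/2$ on $L_0$ and $|S_Nf-g|<\delta$ on $K$. The same holds with any smaller $\delta$, and $L_0$ is arbitrary, so $\mathcal A(g,\delta,m)$ is dense in $H(\Omega)$ and Lemma~\ref{lem:baire} gives (c).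

\subsection{Test functions}
As in Lemma~\ref{lem:peak} we prescribe the remainder, now as $\beta^N(\varphi-a)$ times a free factor $k\circ\varphi$. The factor $\varphi-a$ supplies the $(N+1)$st zero at $0$.

\begin{lemma}\label{lem:block}
There is a constant $c_1$ with the following property. Let $N\ge1$, let $k$ be holomorphic on $\mathbb D$ except for finitely many poles in $\varphi(E_t)$, let $\Psi=\beta^N(\varphi-a)(k\circ\varphi)$, and let $-F_2$ be the sum of the principal parts of $\Psi$ at its poles in $E_t$. Then there are $F_1\in X(K_0)$ and a polynomial $p$ such that $\Psi=p-F_1-F_2$ on $O$, $F_1+F_2\in X(K)$, $p=S_N(F_1+F_2)$, and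
\begin{equation}\label{eq:block}
\max_{K_t}|p-F_2|+\max_{L\cup\overline U}|F_1|\le c_1\max_{|w|=q}|k| .
\end{equation}
\end{lemma}

\begin{proof}
The function $\Psi$ is meromorphic on $O$, with a zero of order at least $N+1$ at $0$, a pole of order at most $N$ at $\infty$, and its other poles in $E_t$. Let $p$ consist of the nonnegative powers in the Laurent series of $\Psi$ near $\infty$; its degree is at most $N$. The rational function $F_2$ vanishes at $\infty$. So $F_1=p-F_2-\Psi$ is holomorphic on $O$ and vanishes at $\infty$, and $F_1+F_2\in X(K)$. Since $p-(F_1+F_2)=\Psi=O(z^{N+1})$ at $0$, $p=S_N(F_1+F_2)$. Apply Lemma~\ref{lem:split} with $h=p-F_2$, whose poles are outside $\gamma$, and $F=F_1$. On $\gamma$ we have $|\beta|=1$ and $|\varphi-a|\le2$, so $|\Psi|\le2\max_{|w|=q}|k|$; and the compact sets $K_t$ and $L\cup\overline U$ lie inside and outside $\gamma$, respectively.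
\end{proof}

The next lemma generalizes Lemma~\ref{lem:peak}: on $E_t$ the partial sum can be made close to any target $T_N$ that is exponentially smaller than $\beta^N$, at negligible cost elsewhere. We want $\Psi\approx T_N$ on $E_t$, so $k$ should be close on $\varphi(E_t)$ to the small function $k_N=T_N\beta^{-N}(\varphi-a)^{-1}$ read in the variable $w$. But $k_N$ is defined only on $\varphi(U)$, whereas $k$ must be holomorphic on $\mathbb D$ and small on $|w|=q$; and the error $k-k_N$ gets multiplied by the large factor $\beta^N$. We take for $k$ the polynomial that interpolates $k_N$ at the zeros of $P_m$, with $m\approx\theta N$. Its size on $\mathbb D$ loses a factor $C^m$, which the decay of $k_N$ absorbs if $\theta$ is small. Its error on $\varphi(E_t)$ gains the factor $\|P_m\|$, which by polarity beats every exponential however small $\theta$ is.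

\begin{lemma}\label{lem:prescribe}
Let $T_N\in H(U)$ satisfy $\sup_U|T_N\beta^{-N}|=O(e^{-\theta_0N})$ for some $\theta_0>0$. Then there are $F_N\in X(K)$ such that, uniformly, $F_N\to0$ on $L$, $S_NF_N\to0$ on $K_t$, and $S_NF_N-T_N\to0$ on $E_t$.
\end{lemma}

\begin{proof}
Let $Q=\varphi(E_t)$, which is compact and polar, and let $k_N=\bigl(T_N\beta^{-N}(\varphi-a)^{-1}\bigr)\circ\varphi^{-1}$. Since $0\notin\overline U$, $k_N$ is holomorphic and $O(e^{-\theta_0N})$ on $\varphi(U)$. Let $\sigma$ surround $Q$ in $\varphi(U)$ and let $d=\min(1,\operatorname{dist}(\sigma,Q))$. Fix $\theta>0$ with $\theta\log(2/d)<\theta_0/2$, let $m=\lceil\theta N\rceil$, let $P=P_m$ be as in (P3), and define the polynomial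
\[
\Phi_N(w)=\frac1{2\pi i}\int_\sigma k_N(\zeta)\,\frac{P(\zeta)-P(w)}{(\zeta-w)P(\zeta)}\,d\zeta .
\]
The zeros of $P$ lie in $Q\subset\mathbb D$, so $|P|\ge d^m$ on $\sigma$, and $|P'|\le m2^{m-1}$ on $\mathbb D$, which gives $|P(\zeta)-P(w)|\le m2^{m-1}|\zeta-w|$ for $\zeta,w\in\mathbb D$. Since $(2/d)^m\le(2/d)e^{\theta_0N/2}$,
\[
\sup_{\mathbb D}|\Phi_N|=O\bigl(e^{-\theta_0N}m(2/d)^m\bigr)=O\bigl(Ne^{-\theta_0N/2}\bigr)\to0 .
\]
For $w\in Q$, Cauchy's formula for $k_N$ gives
\[
k_N(w)-\Phi_N(w)=\frac1{2\pi i}\int_\sigma\frac{k_N(\zeta)P(w)}{(\zeta-w)P(\zeta)}\,d\zeta=O\Bigl(\bigl(\|P_m\|_Q^{1/m}/d\bigr)^m\Bigr).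
\]
Fix $A>\log\max_{E_t}|\beta|$, so $A>0$. For large $N$ we have $\|P_m\|_Q^{1/m}/d\le e^{-A/\theta}$, and then $k_N-\Phi_N=O(e^{-AN})$ on $Q$ because $m\ge\theta N$.

Apply Lemma~\ref{lem:block} with $k=\Phi_N$, so $F_2=0$, and let $F_N=F_1$, $p=S_NF_N$. By \eqref{eq:block}, $p\to0$ on $K_t$ and $F_N\to0$ on $L\cup\overline U$. On $E_t$,
\[
p-T_N=\Psi+F_N-T_N=\beta^N(\varphi-a)\,\bigl((\Phi_N-k_N)\circ\varphi\bigr)+F_N\to0 .\qedhere
\]
\end{proof}

The functions just built are holomorphic across $E$, so they cannot see the part of $\mu$ that lives on $\partial U$ from within $U$. For that we need test functions with poles on $E_t$. The partial sums of $(x-z)^{-j}$ itself are not under control on $K$; the next lemma corrects this function so that they are.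

\begin{lemma}\label{lem:poles}
Let $x\in E_t$, $j\ge1$ and $u(z)=(x-z)^{-j}$. There are $F_N\in X(K)$ such that, uniformly, $F_N\to u$ on $L$, $S_NF_N\to u$ on $K_t$, and $S_NF_N\to0$ on $E_t$.
\end{lemma}

\begin{proof}
Let $k_N(w)=\sum_{i=1}^jc_{i,N}(w-\varphi(x))^{-i}$ be the principal part at $\varphi(x)$ of $\bigl(-u\beta^{-N}(\varphi-a)^{-1}\bigr)\circ\varphi^{-1}$. Each $c_{i,N}$ is an integral of this function times $(w-\varphi(x))^{i-1}/(2\pi i)$ over a fixed small circle in $\varphi(U)$, where $|\beta\circ\varphi^{-1}|\ge e^\eta$. So $c_{i,N}=O(e^{-\eta N})$, and $k_N=O(e^{-\eta N})$ on $\{|w|=q\}\cup\varphi(\partial U)$.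

Apply Lemma~\ref{lem:block} with $k=k_N$, and write $\Psi_N,p_N,F_{1,N}$ for the resulting functions. The function $k_N\circ\varphi+u\beta^{-N}(\varphi-a)^{-1}$ is holomorphic at $x$; multiplying by $\beta^N(\varphi-a)$ shows that $\Psi_N+u$ is holomorphic at $x$, so $F_2=u$. By \eqref{eq:block}, $p_N\to u$ on $K_t$ and $F_{1,N}\to0$ on $L\cup\overline U$. It remains to cancel $p_N$ on $E_t$. On $\partial U$,
\[
p_N\beta^{-N}=(\varphi-a)(k_N\circ\varphi)+\beta^{-N}(F_{1,N}+u)=O(e^{-\eta N}).
\]
Since $p_N\beta^{-N}$ is holomorphic near $\overline U$, the bound holds on $U$ by the maximum principle. Lemma~\ref{lem:prescribe} with $T_N=-p_N$ gives $\widetilde F_N\in X(K)$ with $\widetilde F_N\to0$ on $L$, $S_N\widetilde F_N\to0$ on $K_t$ and $S_N\widetilde F_N+p_N\to0$ on $E_t$. Take $F_N=F_{1,N}+u+\widetilde F_N$.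
\end{proof}

\subsection{Proof of Proposition~\ref{prop:claim}}
Suppose the proposition fails, and take the measures of Lemma~\ref{lem:dual} with $Y=K$; below, $N\to\infty$ in $\mathcal N$. Let $\nu'$ and $\nu''$ be the restrictions of $\nu$ to $K_t$ and $E_t$. The indicator functions of these two sets are continuous on $K$, so the restrictions of $\nu_N$ converge weak* to $\nu'$ and $\nu''$. Inserting the functions of Lemma~\ref{lem:prescribe} in \eqref{eq:ann} and using $\|\mu_N\|+\|\nu_N\|\le1$, we obtain:
\begin{equation}\label{eq:kill}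
\text{if }T_N\in H(U)\text{ and }\sup_U|T_N\beta^{-N}|=O(e^{-\theta_0N})\text{ with }\theta_0>0,\text{ then }\int_{E_t}T_N\,d\nu_N\to0 .
\end{equation}

\emph{Step 1: the measure $\nu''$ is invisible.} For a fixed entire function $T$, \eqref{eq:kill} applies to $T_N=T$ with $\theta_0=\eta$, so $\int T\,d\nu''=0$. In particular $\int g\,d\nu''=0$. Also all moments of $\nu''$ vanish, so $\widehat{\nu''}=0$ near $\infty$, and hence on $\mathbb C\setminus E_t\supset D$, which is connected by (P1).

\emph{Step 2: $\widehat\mu+\widehat{\nu'}=0$ on $D\setminus K_t$.} The domain $D$ misses $L\cup\{0\}$ and contains the compact set $K_0$, which is infinite because it is connected and has more than one point. So \eqref{eq:kernel} holds on $D\setminus K=D\setminus K_t$. Let $\tau_q=\max_\gamma|z|$ and $V=\{w\in D:|w|>\tau_q\}$. This open set is not empty, since a point of $\gamma$ of modulus $\tau_q$ lies in the open set $D$ and can be moved radially outward. Since $K_t$ lies inside $\gamma$, we have $|z|\le\tau_q$ on $K_t$, so $V\cap K=\emptyset$. Fix $w\in V$. The part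 of the integral in \eqref{eq:kernel} over $K_t$ is at most $(\tau_q/|w|)^{N+1}/\operatorname{dist}(w,K)\to0$. On $E_t$ the ratio $|z/w|$ may exceed $1$, but it grows more slowly than $\beta$: for $T_N(z)=(z/w)^{N+1}/(w-z)$, Lemma~\ref{lem:beta}(iv) gives, on $U\subset O_q$,
\[
|T_N(z)\beta(z)^{-N}|=\Bigl|\frac{z}{w\beta(z)}\Bigr|^N\frac{|z|}{|w|\,|w-z|}=O\Bigl(\Bigl(\frac{\tau_q}{|w|}\Bigr)^N\Bigr),
\]
because $w\notin\overline U$. By \eqref{eq:kill} the part over $E_t$ tends to $0$ as well. Hence $\widehat\mu+\widehat\nu=0$ on $V$, and by Step 1, $\widehat\mu+\widehat{\nu'}=0$ on $V$. The set $D\setminus K_t=\varphi^{-1}\bigl(\{t<|w|<1\}\setminus\varphi(E)\bigr)$ is connected by (P1), and the claim follows from the identity theorem.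

\emph{Step 3: gluing across $K_t$.} Lemma~\ref{lem:cauchy}(i) with $Y=K_t$ and $\lambda=\nu'$ gives $\widehat\mu=0$ on $D$, $\widehat{\nu'}=0$ on $\mathbb C\setminus K_t$, and $\int g\,d\nu'=0$. With Step 1, $\int g\,d\nu=0$.

\emph{Step 4: $\widehat\mu=0$ on $U$.} Let $x\in E_t$ and $j\ge1$. Insert the functions of Lemma~\ref{lem:poles} in \eqref{eq:ann} and let $N\to\infty$:
\[
\int(x-z)^{-j}\,d\mu(z)+\int(x-z)^{-j}\,d\nu'(z)=0 .
\]
For a measure $\lambda$ whose support misses $x$, the $(j-1)$st derivative of $\widehat\lambda$ at $x$ is $(-1)^{j-1}(j-1)!\int(x-z)^{-j}\,d\lambda$. By Step 3 the second integral is $0$, so $\widehat\mu$ and all its derivatives vanish at $x$. The function $\widehat\mu$ is holomorphic on $U$ because $L\cap U=\emptyset$, and every component of $U$ contains the center of one of its discs, a point of $E_t$. So $\widehat\mu=0$ on $U$.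

\emph{Step 5.} By Steps 3 and 4, $\widehat\mu=0$ on the open set $D\cup U$, which contains $K$ and misses $L$. Lemma~\ref{lem:cauchy}(ii) gives $\int f_0\,d\mu=0$. Together with $\int g\,d\nu=0$ this contradicts \eqref{eq:big}. Proposition~\ref{prop:claim} is proved, and with it Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{CV} Costakis and Vlachou, 2006.

\bibitem{G} Gardiner, 2012.

\bibitem{GT} Gardiner and Tsirivas, 2010.

\bibitem{Ransford} T. Ransford, \emph{Potential Theory in the Complex Plane}.

\bibitem{problem} \emph{Taylor Series, Universality and Potential Theory}, \texttt{http://users.uoa.gr/\textasciitilde{}apgiannop/Analysis\_2017/Gardiner.pdf}.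

\bibitem{TV} Tsirivas and Vlachou, 2010.

\end{thebibliography}
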